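# A representation of a finite semigroup whose identities have no finite basis

## Theorem A: sixty dimensions and no finite basis

**Theorem A.** There are a finite aperiodic semigroup $S$, not depending on any field, and for every field $K$ a representation $\psi$ of $S$ on a $60$-dimensional $K$-space such that for every $n\ge 3$ there is an identity $f_n$ of $\psi$, in $n+5$ variables, which does not lie in the $S$-ideal generated by all identities of $\psi$ in fewer than $n$ variables. Hence $\psi$ is not finitely based. The same holds for the monoid $S^1$ ($S$ with an identity adjoined, acting as the identity operator).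

In plain words: let finitely many matrices, closed under multiplication, be given, and consider all noncommutative polynomial relations that hold whatever matrices of the family we substitute. Can these relations always be deduced from finitely many of them, if the allowed deductions are linear combinations, multiplication by polynomials, and substitution of *products of variables* for variables? The problem comes from the paper "On Some Finitely Based Representations Of Semigroups". For groups the answer is a result of S. M. Vovsi and N. H. Shon: every representation of a finite group over a field is finitely based. Theorem A says that for semigroups the answer is no, over every field, with one semigroup that serves all fields and whose subgroups are all trivial (that is what *aperiodic* means for a finite semigroup).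

Two further results are proved on the way: Proposition C (Section 2) says that only the number of variables can be an obstacle, and Theorem B (Section 6) produces an infinite ascending chain of $S$-ideals above the identities of a finite semigroup.

## 1. Identities, $S$-ideals, and three small representations

Let $K$ be a field and $K\{x_1,x_2,\dots\}$ the free associative algebra on countably many generators. A *monomial* is a nonempty finite product of the $x_i$.

**Definition (semigroup endomorphism, $S$-ideal).** An endomorphism $\alpha$ of $K\{x_1,x_2,\dots\}$ is a *semigroup endomorphism* if every $x_i\alpha$ is a monomial. An ideal closed under all semigroup endomorphisms is an *$S$-ideal*. It is *finitely $S$-generated* if it is the least $S$-ideal containing some finite set of its elements.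

A composition of semigroup endomorphisms is again one, since it sends variables to monomials. Therefore the $S$-ideal generated by a set $P$ is
$$\text{the span of all } w_0\,p(v_1,\dots,v_k)\,w_1,\qquad p\in P,\ v_j \text{ monomials},\ w_0,w_1 \text{ possibly empty words}. \tag{1}$$

**Definition (representation, identity).** A *representation* of a semigroup $S$ on a $K$-space $M$ is a multiplicative map $\psi:S\to\mathrm{End}_KM$. An *identity* of $\psi$ is a polynomial $p(x_1,\dots,x_n)$ with $p(\psi(s_1),\dots,\psi(s_n))=0$ for all $s_1,\dots,s_n\in S$. The set of identities is written $\mathrm{Id}(S,M)$, and $\psi$ is *finitely based* if $\mathrm{Id}(S,M)$ is finitely $S$-generated.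

$\mathrm{Id}(S,M)$ is an $S$-ideal: it is clearly an ideal, and a monomial evaluated on $S$ is again the image of an element of $S$, so substituting monomials into an identity gives an identity. Substituting *sums* is not allowed, since $S$ is not closed under addition.

Whether $K\{x_1,\dots\}$ contains $1$ does not matter; a constant term acts as a scalar operator. In the examples below it contains $1$. For monoids one may also allow the empty product in substitutions; nothing changes.

Here are the three smallest cases.

*The one-element monoid acting by the identity on $K$.* A polynomial is an identity iff its coefficients sum to $0$. Such a $p=\sum_w\alpha_w w$ equals $\sum_w\alpha_w(w-1)$, and $w-1$ comes from $x_1-1$ by $x_1\mapsto w$. So the single identity $x_1-1$ generates everything. Note that $x_1+x_2-1$ is not an identity, so sums really may not be substituted.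

*The one-element semigroup acting by $0$.* The identities are the polynomials without constant term, generated by $x_1$.

*The multiplicative semigroup $\{0,1\}$ acting on $K$ by scalars.* Both $x_1^2-x_1$ and $x_1x_2-x_2x_1$ are identities. Modulo the $S$-ideal they generate, every polynomial is a combination of the products $x_A=\prod_{j\in A}x_j$, $A$ a finite set of indices. As functions on $0/1$-assignments the $x_A$ are linearly independent: in a nontrivial relation $\sum\alpha_Ax_A=0$ take $A$ minimal with $\alpha_A\ne0$ and put $x_j=1$ for $j\in A$, $x_j=0$ otherwise; only the term $\alpha_A$ survives. So these two identities generate all.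

*Conventions for matrices.* Maps and operators are written on the right and composed from left to right. A partial map $g$ of a finite set $Q$ is identified with its $0/1$ matrix, whose entry $(q,q')$ is $1$ iff $qg=q'$. This is multiplicative. If one prefers operators on the left, let the same matrices act on columns: products of matrices, hence identities, do not change.

## 2. Few variables are harmless: Proposition C, and where pigeonhole stops

The natural first attempt is to prove finite basedness: $S$ is finite, so everything in sight should be finite. Part of this works.

**Proposition C.** A representation of a finite semigroup is finitely based iff its ideal of identities is generated, as an $S$-ideal, by identities in a bounded number of variables.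

*Proof.* "Only if" is clear: finitely many generators involve boundedly many variables.

For "if", let $I=\mathrm{Id}(S,M)$, fix $m$, and put $I_{(m)}=I\cap K\{x_1,\dots,x_m\}$.

**Step 1: $I_{(m)}$ has finite codimension.** Send $p\in K\{x_1,\dots,x_m\}$ to the map $(s_1,\dots,s_m)\mapsto p(\psi(s_1),\dots,\psi(s_m))$ from the finite set $S^m$ to the span of $\psi(S)$ and the identity operator, a finite-dimensional space. The kernel of this linear map is $I_{(m)}$.

**Step 2: $I_{(m)}$ is a finitely generated ideal.** By Step 1 finitely many words span $K\{x_1,\dots,x_m\}$ modulo $I_{(m)}$. So there is $\ell\ge1$ such that the span $E$ of the words of length $\le\ell$ satisfies $E+I_{(m)}=K\{x_1,\dots,x_m\}$. For every word $w$ of length $\ell+1$ choose $e_w\in E$ with $w-e_w\in I_{(m)}$. Let $J$ be the ideal of $K\{x_1,\dots,x_m\}$ generated by the finitely many $w-e_w$ and a basis of the finite-dimensional space $E\cap I_{(m)}$. Then $J\subseteq I_{(m)}$. A word longer than $\ell$ has a subword $w$ of length $\ell+1$, and replacing $w$ by $e_w$ gives, modulo $J$, a combination of shorter words. Repeating this, every polynomial is congruent modulo $J$ to an element of $E$.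 If the polynomial is in $I_{(m)}$, that element lies in $E\cap I_{(m)}\subseteq J$. So $J=I_{(m)}$.

**Step 3: conclusion.** Let $I$ be $S$-generated by identities in at most $m$ variables each. Renaming variables is a semigroup endomorphism and can be undone by another, so these generators may be taken in $K\{x_1,\dots,x_m\}$. Thus $I$ is $S$-generated by $I_{(m)}$, hence by the finitely many ideal generators from Step 2. $\blacksquare$

So only the number of variables matters, and pigeonhole suggests a bound. Put $s=|S|$. A substitution of elements of $S$ into $p(x_1,\dots,x_n)$ uses at most $s$ different values. Hence $p$ is an identity iff all the identified polynomials $p(x_{\varphi(1)},\dots,x_{\varphi(n)})$, $\varphi:\{1,\dots,n\}\to\{1,\dots,s\}$, are identities. The identities in $s$ variables therefore *determine* all of $I$.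

But they need not *generate* $I$, and here the argument stops. From $p$ one deduces its identifications, not the other way round: identifying the variables of $x_1x_2-x_2x_1$ gives $0$, from which nothing follows. Testing is easy, deducing is not. For the semigroup of Theorem A and $n>|S|$, all identifications of $f_n$ onto $|S|$ variables are identities in fewer than $n$ variables, and yet $f_n$ is not a consequence of all such identities together.

## 3. Alternating sums over a cube, and the polynomial we would like to have

To show that a polynomial in many variables does not follow from polynomials in few variables we need a test that kills functions of few variables. For $\omega\in\{0,1\}^n$ write $|\omega|=\omega_1+\dots+\omega_n$. Let $\chi$ be a function on $\{0,1\}^n$ with values in a $K$-space. Then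
$$\sum_{\omega}(-1)^{|\omega|}\chi(\omega)=0\quad\text{if }\chi\text{ does not depend on some coordinate }\omega_r, \tag{2}$$
because $\omega$ and the point obtained from it by changing $\omega_r$ contribute opposite terms. If $\chi(\omega)=0$ except at $\omega=(1,\dots,1)$, the sum is $(-1)^n\chi(1,\dots,1)$, which is nonzero (also in characteristic $2$) if $\chi(1,\dots,1)\neq0$.

So we look for a finite semigroup $L$ of partial maps and polynomials $f_n$ in $n$ variables $x_1,\dots,x_n$ and boundedly many further ones, such that $f_n$, as a function on $L$, is a *point mass*: it is nonzero at exactly one substitution. We also want all entries of this substitution to be elements that are not products in $L$, so that substituting longer monomials into $f_n$ gives nothing. In the next two sections we build such $L$ and $f_n$.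

## 4. The semigroup $L$ on $31$ points

Let $Q=\{i\}\cup C\cup F$ (disjoint), $C=\{1,2,3,4\}$, $F=\{\phi_0,\phi_1,\dots,\phi_{25}\}$, and put $f:=\phi_{25}$. Think of $i$ as an initial state, $C$ as a control unit, $F$ as a one-way tape with end $f$. Let $L$ be the semigroup of partial maps of $Q$ generated by six partial maps:

- $c:\ 1\to2,\ \ 3\to4$;
- $e_1=a:\ i\to1$, $\quad e_2=m:\ 2\to3$, $\quad e_3=u:\ 2\to1$, $\quad e_4=v:\ 4\to3$, $\quad e_5=b:\ 4\to\phi_0$, where in addition each $e_k$ maps $\phi_j\to\phi_{j+1}$ for all $0\le j\le24$ with $j\equiv k-1\pmod 5$.

Indices of $e$ are read mod $5$. So on the tape the arrow $\phi_j\to\phi_{j+1}$ carries the one label $e_{j+1}$, and the tape spells $amuvb$ five times. Every generator is injective, so $L$ is a finite semigroup of partial injections. The empty map $0=cc$ lies in $L$, since $c$ maps into $\{2,4\}$, where it is undefined. Write $\mathrm{id}$ for the identity map of $Q$ and $L^1=L\cup\{\mathrm{id}\}$.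

"Factorization" always means factorization into generators. If $g=g_1\cdots g_k$ is a factorization and $qg$ is defined, then $q\to qg_1\to\cdots\to qg$ is a *walk* with labels $g_1,\dots,g_k$. An *$e$-walk* is a walk with all labels among $e_1,\dots,e_5$. An *$e$-product* is an element of $L$ all of whose factorizations use only $e_k$'s.

**Fact 1.** The point $i$ is in the image of no element of $L$, and $f$ is in the domain of no element of $L$. A walk never leaves $F$, and never goes from $\{3,4\}$ to $\{1,2\}$.

No generator has $i$ in its image or $f$ in its domain. Arrows from $F$ end in $F$. The arrows from $3$ and $4$ are $3\to4$, $4\to3$, $4\to\phi_0$.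

**Fact 2.** If $g\in L$ and $\phi_jg=\phi_{j'}$, then $j'>j$ and every factorization of $g$ is exactly $e_{j+1}e_{j+2}\cdots e_{j'}$. In particular $g$ is an $e$-product, all factorizations of $g$ coincide, and $\phi_jg=\phi_{j+1}$ implies $g=e_{j+1}$.

The only arrow leaving $\phi_j$ goes to $\phi_{j+1}$ and has label $e_{j+1}$, so the walk is forced. By Fact 1 this applies whenever $g$ is defined at some point of $F$.

**Fact 3.** The $e$-arrows leaving points of $C$ are $2\to1$ $(u)$, $2\to3$ $(m)$, $4\to3$ $(v)$, $4\to\phi_0$ $(b)$. None leaves $1$ or $3$, and no $e$-arrow enters $4$. Hence an $e$-walk of positive length inside $C$ has length $1$ and label in $\{m,u,v\}$, and an $e$-walk from a point of $C$ to $\phi_0$ has length $1$ and label $b$.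

The first claim holds because after one step inside $C$ we are at $1$ or $3$ and stuck. For the second, the only arrow into $\phi_0$ is $4\to\phi_0$, so the last step starts at $4$. As no $e$-arrow enters $4$, it is also the first step.

**Fact 4.** If $i\in\mathrm{dom}\,g$, $g\in L$, then every factorization of $g$ begins with $a$. If some factorization of $g$ begins with $a$, then $\mathrm{dom}\,g\subseteq\mathrm{dom}\,a=\{i\}\cup\{\phi_0,\phi_5,\phi_{10},\phi_{15},\phi_{20}\}$.

The only arrow leaving $i$ has label $a$; the second part is clear.

**Fact 5.** If $g\in L$, $1g=2$ and $3g=4$, then every factorization of $g$ has length $1$, and $g=c$.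

Let $g=g_1\cdots g_k$. By Fact 1 the walk from $1$ to $2$ stays in $\{1,2\}$. There the only arrows are $1\to2$ $(c)$ and $2\to1$ $(u)$, so the labels are $c,u,c,u,\dots,c$. Similarly the walk from $3$ to $4$ stays in $\{3,4\}$ and its labels are $c,v,c,v,\dots,c$. If $k>1$, then $g_2=u$ and $g_2=v$, a contradiction. So $k=1$ and $g=c$.

One of the two conditions is not enough: $1\cdot cuc=2$, but $cuc\ne c$. The two loops $1\rightleftarrows2$ and $3\rightleftarrows4$ share their forward letter and not their return letter, and this makes $c$ recognizable.

**Fact 6.** If $g\in L$, $q\in C$ and $qg^p=q$ for some $p\ge1$, then $qg=q$.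

By Fact 1 the points $qg^k$ all lie in $\{1,2\}$ or all in $\{3,4\}$. Suppose $qg=q'\ne q$. Then $p\ge2$, so $q'g$ is defined. It lies in the same pair and differs from $q'=qg$ by injectivity, so $q'g=q$: $g$ interchanges the two points. Every walk leaving $1$ begins with $c$, and every walk from $2$ to $1$ begins with $u$. Every walk leaving $3$ begins with $c$, and every walk from $4$ to $3$ begins with $v$. So the first factor of $g$ would be both $c$ and one of $u,v$, a contradiction.

**Fact 7.** No generator is a product of two elements of $L$. Hence $L^2=L\setminus\{e_1,\dots,e_5,c\}$, and $0\in L^2$.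

As $e_k$ maps $\phi_{k-1}$ to $\phi_k$, Fact 2 says that its only factorization has length $1$; for $c$ use Fact 5. Every element of $L$ which is not a generator is a product of at least two generators. Finally $0=cc$.

**Fact 8.** $L$ is aperiodic.

No $g\in L$ has a cycle of length $\ge2$ on $Q$: by Facts 1 and 2 such a cycle avoids $i$ and $F$, so it lies in $C$, contrary to Fact 6. Now let $g$ lie in a subgroup with identity $\epsilon$, $g^p=\epsilon$, so $g^{p+1}=g$. For $q\in\mathrm{dom}\,g$ and $r=qg$ we get $rg^p=r$. So $r$ is on a cycle of $g$, which has length $1$: $rg=r=qg$. By injectivity $q=r$. So $g$ fixes every point of its domain, $g=g^2$, and $g=\epsilon$.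

## 5. The polynomials $f_n$ and their single nonzero value

Let $n\ge3$, with variables $y_1,\dots,y_5,x_1,\dots,x_n$. Put
$$h_n=y_1\,x_1y_3x_2y_3\cdots y_3x_n\;y_2\;x_1y_4x_2y_4\cdots y_4x_n\;y_5,\qquad \tau=y_1y_2y_3y_4y_5,$$
$$f_n=h_n\tau^5-h_n\tau^6. \tag{3}$$
In $h_n$ every $y_k$ occurs; $y_1,y_2,y_5$ occur once, $y_3,y_4$ occur $n-1\ge2$ times, and each $x_j$ occurs twice. The intended substitution is $d^*$: $y_k=e_k$, $x_j=c$. For $n=3$ the word $h_3$ is then read from $i$ as
$$i\xrightarrow{a}1\xrightarrow{c}2\xrightarrow{u}1\xrightarrow{c}2\xrightarrow{u}1\xrightarrow{c}2\xrightarrow{m}3\xrightarrow{c}4\xrightarrow{v}3\xrightarrow{c}4\xrightarrow{v}3\xrightarrow{c}4\xrightarrow{b}\phi_0 .$$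
Then $\tau=amuvb$ advances the tape by five squares, so $\tau^5$ leads to $\phi_{25}=f$ and $\tau^6$ is undefined.

Each part of $f_n$ has a task.

- *Two passes through $x_1,\dots,x_n$.* If we replace $\xi_1=c$ by $cuc$ in $d^*$, the first pass does not notice, since $1\cdot cuc=2$. The second pass does, since $3\cdot cuc$ is undefined.
- *The tail.* The word $h_n$ alone is nonzero elsewhere: for $(y_1,\dots,y_5)=(u,m,u,v,b)$ and $x_j=c$ it takes $2$ to $\phi_0$. But then $\tau=umuvb$ is undefined at $\phi_0$. The tape checks that the $y_k$ are spelled correctly.
- *The difference of two powers.* If all variables have the value $cu$, the map with the single arrow $1\to1$, then $h_n\tau^5$ is nonzero; but $h_n\tau^6$ is the same map. With $|C|=4$ states in the control unit, five applications of $\tau$ are enough for such a stabilization.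

**Main Lemma.** Let $d=(\eta_1,\dots,\eta_5,\xi_1,\dots,\xi_n)\in(L^1)^{n+5}$ be values of $(y_1,\dots,y_5,x_1,\dots,x_n)$, and let $d^*=(e_1,\dots,e_5,c,\dots,c)$. Then $f_n(d)=0$ if $d\ne d^*$, and $f_n(d^*)=E_{i,f}$ (matrix unit).

*Proof.* Let $h=h_n(d)$ and $\theta=\tau(d)$, so $f_n(d)=h\theta^5-h\theta^6$. Call a variable, and each of its occurrences, *active* if its value is not $\mathrm{id}$. We read words letter by letter; the *state* is the point of $Q$ reached so far. Inactive letters do not change it. Active letters have values in $L$; after one of them the state is never $i$ again, and an active letter read in $F$ strictly increases the index on the tape (Facts 1 and 2).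

If no $y_k$ is active, then $\theta=\mathrm{id}$, $f_n(d)=h-h=0$, and $d\ne d^*$. So let $N=\{k:\eta_k\ne\mathrm{id}\}\ne\emptyset$ and $\kappa=\min N$. Since $\mathrm{id}\notin L$ and products of elements of $L^1$ with at least one factor in $L$ lie in $L$, we have $\theta\in L$.

**Step (α): what the tape forces.** The aim is the following statement.

*If $\phi_j\theta^5$ is defined, then $j=0$, $\phi_0\theta=\phi_5$, $\phi_0\theta^5=\phi_{25}$, every $\eta_k$ $(k\in N)$ is an $e$-product, the total length of these $e$-products is $5$, and $\eta_\kappa$ begins with $a$. Moreover $\theta^6$ is undefined on all of $F$.*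

Let $\phi_j\theta=\phi_{j+\ell}$. By Fact 2, $\ell\ge1$ and every factorization of $\theta$ equals $e_{j+1}\cdots e_{j+\ell}$. As $\theta$ is also defined at $\phi_{j+\ell}$, its first factor is $e_{j+\ell+1}$ as well. Hence $j+1\equiv j+\ell+1$, that is, $5\mid\ell$. Each application of $\theta$ advances by $\ell$, so $j+5\ell\le25$. Therefore $\ell=5$ and $j=0$. So every factorization of $\theta$ is $e_1e_2e_3e_4e_5$. Concatenating factorizations of the active $\eta_k$, in the order of $k$, gives a factorization of $\theta$. So every factorization of an active $\eta_k$ uses only $e$'s, the lengths add up to $5$, and the first of them, $\eta_\kappa$, begins with $e_1=a$. Finally, if $\theta^6$ were defined at $\phi_j$, so would be $\theta^5$; hence $j=0$ and $\phi_0\theta^6=\phi_{25}\theta=f\theta$, which is undefined by Fact 1.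

**Step 1: rows $q\in F$ vanish.** The word $h_n$ contains the active letter $y_\kappa$, so $qh$ is undefined or is some $\phi_j$ with $j\ge1$. By (α), $qh\theta^5$ is undefined, hence so is $qh\theta^6$. The row is $0$.

**Step 2: rows $q\in C$ vanish.** We show that $qh\theta^5$ and $qh\theta^6$ are both undefined or are equal. We may assume that $q_0:=qh$ is defined, and then $q_0\in C\cup F$. We may also assume that $q_0\theta^5$ is defined, since otherwise $q_0\theta^6$ is undefined too.

*Case $q_0\in F$.* By (α), $q_0=\phi_0$ and $\eta_\kappa$ begins with $a$. At the first occurrence of $y_\kappa$ in $h$ the state lies in $C\cup F$, and it lies in $\mathrm{dom}\,\eta_\kappa\subseteq\mathrm{dom}\,a$ by Fact 4. Since $\mathrm{dom}\,a\cap C=\emptyset$, it lies in $F$. After this active letter the state is some $\phi_j$ with $j\ge1$, and the index never decreases afterwards. So $q_0\ne\phi_0$, a contradiction.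

*Case $q_0\in C$.* Put $q_k=q_0\theta^k$ for $0\le k\le5$.

Suppose first $q_5\in C$. Since walks do not leave $F$, all six points $q_0,\dots,q_5$ lie in the $4$-element set $C$, so $q_r=q_s$ for some $r<s$. By injectivity of $\theta^r$ we get $q_0=q_0\theta^{s-r}$. Fact 6 gives $q_0\theta=q_0$. Hence $q_0\theta^6=q_0=q_0\theta^5$, as required.

Now suppose $q_5\in F$, and let $k$ be maximal with $q_k\in C$. The points $q_0,\dots,q_k$ are distinct points of $C$; otherwise $q_0\theta=q_0$ as before, and $q_5=q_0\in C$. So $k\le3$, and $q_{k+1},q_{k+2}\in F$ with $k+2\le5$. Fact 2, applied to $q_{k+1}\theta=q_{k+2}$, shows that every factorization of $\theta$ uses only $e$'s, so all $\eta_l$ $(l\in N)$ are $e$-products. Since $q$ and $qh$ lie in $C$, all states met while reading $h$ are in $C$. Each $y_l$ with $l\in N$ occurs in $h_n$, so $\eta_l$ takes some point of $C$ to a point of $C$ by an $e$-walk inside $C$. By Fact 3, $\eta_l\in\{m,u,v\}$. But then $q_0\theta^5$ is reached by a walk of length $5|N|\ge5$ from $q_0\in C$ with labels in $\{m,u,v\}$. After one step such a walk is at $1$ or $3$ and cannot continue. This is a contradiction.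

So all rows $q\ne i$ of $f_n(d)$ vanish, for every $d$.

**Step 3: in row $i$, the first active letter has value $a$.** Suppose that $ih\theta^5$ is defined; this is so also whenever $ih\theta^6$ is defined. Let $\lambda$ be the variable of the first active letter of $h$ (it exists, since $y_\kappa$ occurs in $h_n$), and $\zeta$ its value. Up to this letter the state is $i$, so $i\in\mathrm{dom}\,\zeta$ and $\zeta$ begins with $a$ (Fact 4). The variable $\lambda$ occurs again in $h_n\tau^5$: each $x_j$ occurs twice in $h_n$, and each $y_k$ occurs in $\tau$. At any later occurrence the state is not $i$, and it lies in $\mathrm{dom}\,\zeta\subseteq\mathrm{dom}\,a$, so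
$$\text{at every later occurrence of }\lambda\text{ in } h_n\tau^5 \text{ the state lies in } F. \tag{4}$$
Hence $\zeta$ is defined at a point of $F$ and is an $e$-product by Fact 2. As $i\zeta$ is defined, $ia=1$, and no $e$-arrow leaves $1$, we get $\zeta=a$.

**Step 4: $\lambda$ is one of $y_1,y_2,y_5$.** Suppose $\lambda$ occurred twice in $h_n$. By (4) the second occurrence is read in $F$. After it the index is at least $1$ and never decreases, so $ih=\phi_{j'}$ with $j'\ge1$. As $ih\theta^5$ is defined, this contradicts (α). So $\lambda$ occurs once in $h_n$.

**Step 5: $\lambda=y_5$ is impossible.** All letters before $y_5$ are inactive, and they include all other variables. So $\theta=a$, $ih=ia=1$, and $1\cdot a$ is undefined, a contradiction.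

**Step 6: $\lambda=y_2$ is impossible.** The letters before $y_2$, namely $y_1,y_3,x_1,\dots,x_n$, are inactive. So $h=\eta_2\eta_4^{\,n-1}\eta_5$ with $\eta_2=a$, and $y_2$ is the first active letter of $\tau$. As $ih\theta$ is defined, $ih\in\mathrm{dom}\,\theta\subseteq\mathrm{dom}\,a$. Since $ih\ne i$, we have $ih\in F$. By (α), applied at $ih$, active $\eta_4,\eta_5$ are $e$-products. But $i\eta_2=1$, and no $e$-arrow leaves $1$. So $\eta_4$ is inactive, and then $\eta_5$, also read at $1$, is inactive. Hence $ih=1\notin F$, a contradiction.

**Step 7: $\lambda=y_1$ forces $d=d^*$.** Now $\eta_1=a$ is the first letter of $\theta$. As $ih\theta$ is defined, $ih\in\mathrm{dom}\,a\setminus\{i\}\subseteq F$. By (α),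
$$ih=\phi_0,\quad ih\theta^5=\phi_{25}=f,\quad ih\theta^6 \text{ undefined},$$
and the active $\eta_k$ are $e$-products of total length $5$.

After the first letter of $h$ the state is $1$. Active letters increase the index inside $F$, and the final state is $\phi_0$. So no active letter of $h$ is read in $F$, and none leads to a $\phi_j$ with $j\ge1$: every active letter after the first starts in $C$ and leads into $C$ or to $\phi_0$. By Fact 3 every active $\eta_k$ with $k\ge2$ has length $1$, and so has $\eta_1=a$. The total length is $5$, thus $|N|=5$. Reading $\theta$ from $\phi_0$ through $\phi_1,\dots,\phi_5$ gives $\eta_k=e_k$ for $k=1,\dots,5$ (Fact 2).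

It remains to find the $\xi_j$. The last letter $b$ of $h$ is active, so it starts in $C$, that is, at $4$. Hence all states after the first letter and before the last letter of $h$ are in $C$. On $C$, the map $u$ acts only as $2\to1$, $m$ only as $2\to3$, $v$ only as $4\to3$. So in the first pass, $x_1y_3\cdots y_3x_n$ followed by $y_2$, each $x_j$ is read at state $1$ and must lead to $2$. In the second pass, $x_1y_4\cdots y_4x_n$ followed by $y_5$, each $x_j$ is read at $3$ and must lead to $4$. Therefore $1\xi_j=2$ and $3\xi_j=4$ for all $j$. So $\xi_j\ne\mathrm{id}$, and $\xi_j=c$ by Fact 5. Thus $d=d^*$.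

**Step 8: the value at $d^*$.** For $d=d^*$ we have $ih=\phi_0$ by the walk displayed above (for general $n$ the loops are run through $n-1$ times), $ih\theta^5=\phi_{25}=f$, and $ih\theta^6$ is undefined. By Steps 3–7, row $i$ of $f_n(d)$ is zero for $d\ne d^*$; for $d=d^*$ its only nonzero entry is a $1$ in column $f$. The other rows are zero by Steps 1 and 2. $\blacksquare$

## 6. An infinite ascending chain above the identities of $L$

The point mass and the alternating sum already give something.

**Theorem B.** There are a finite semigroup $L$ and, over every field, a representation of $L$ whose ideal of identities is contained in all members of a strictly ascending infinite chain of $S$-ideals.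

*Proof.* Let $L$ act on $U=KQ$, put $I_0=\mathrm{Id}(L,U)$, and let $I_n$ be the $S$-ideal generated by $I_0$ and $f_3,\dots,f_n$ $(n\ge3)$. We show $f_{n+1}\notin I_n$; then $I_0\subseteq I_3\subsetneq I_4\subsetneq\cdots$.

**Step 1: reduce to substitutions of variables.** By (1), modulo $I_0$ the ideal $I_n$ is spanned by elements $w_0f_k(v_1,\dots,v_{k+5})w_1$ with $3\le k\le n$, nonempty words $v_j$ and possibly empty words $w_0,w_1$. By the Main Lemma, all values of such an element on $L$ are $0$ if $w_0$ or $w_1$ is nonempty: for $g\in L$ we have $gE_{i,f}=0$ since $i$ is not in the image of $g$, and $E_{i,f}g=0$ since $f\notin\mathrm{dom}\,g$. All values are also $0$ if some $v_j$ has length $\ge2$: its value lies in $L^2$ and is not a generator (Fact 7), so $d^*$ does not arise. Hence if $f_{n+1}\in I_n$, then as functions on $L$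
$$f_{n+1}=\sum_s\alpha_s\,f_{k_s}(\text{variables}),\qquad 3\le k_s\le n. \tag{5}$$

**Step 2: take the alternating sum.** For $\omega\in\{0,1\}^{n+1}$ substitute $y_k=e_k$, $x_j=c$ if $\omega_j=1$, $x_j=0$ if $\omega_j=0$ $(1\le j\le n+1)$, and $0$ for all other variables. Form $\sum_\omega(-1)^{|\omega|}$ of both sides of (5). On the left the substitution is $d^*$ only for $\omega=(1,\dots,1)$, so the result is $(-1)^{n+1}E_{i,f}\ne0$. On the right, consider one term. If one of $x_1,\dots,x_{n+1}$ stands in one of its five $y$-places, the term is $0$ for every $\omega$, because the value $c$ or $0$ there is not an $e_k$. Otherwise at most $k_s\le n$ of the variables $x_1,\dots,x_{n+1}$ occur in it. So it is independent of some $\omega_j$, and its alternating sum is $0$ by (2). This is a contradiction. $\blacksquare$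

This does not yet answer the problem, for a definite reason: $f_n$ is not an identity of $L$ on $U$, since $f_n(d^*)=E_{i,f}\ne0$. We need a representation of a finite semigroup in which all $f_n$ become identities, and in which this does not make $f_n$ a consequence of identities in fewer variables. Simply killing the entry $(i,f)$ would be too crude. Instead we take copies of the representation and arrange that in column $f$ of row $i$ only a signed sum over the copies is seen.

## 7. Gluing signed copies: the spaces $V_\Omega$

Let $\Omega$ be a finite nonempty set and $\varepsilon:\Omega\to\{1,-1\}$. Let $\mathbf 1\in(L^1)^\Omega$ be the constant family $\mathrm{id}$, and put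
$$P_\Omega=L^\Omega\cup\{\mathbf 1\},$$
a monoid under componentwise multiplication. A family $t\in P_\Omega$ with $t_\omega=\mathrm{id}$ for some $\omega$ equals $\mathbf 1$, because $\mathrm{id}\notin L$. Let $P_\Omega$ act on the space with basis $Q\times\Omega$ by $(q,\omega)t=(qt_\omega,\omega)$, to be read as $0$ if $qt_\omega$ is undefined. Define
$$i_\varepsilon=\sum_\omega\varepsilon_\omega(i,\omega),\qquad W=\langle i_\varepsilon,\ (q,\omega):q\ne i\rangle,\qquad D=\langle(f,\omega)-(f,\omega'):\omega,\omega'\in\Omega\rangle\subseteq W .$$

Both are invariant under $P_\Omega$. This is clear for $\mathbf 1$. For $t\in L^\Omega$, Fact 1 says that every $(q,\omega)t$ is $0$ or some $(q',\omega)$ with $q'\ne i$, so $Wt\subseteq W$; and $(f,\omega)t=0$, so $Dt=0$. Put $V_\Omega=W/D$. Its basis consists of $i_\varepsilon$, the $(q,\omega)$ with $q\in Q\setminus\{i,f\}$ and $\omega\in\Omega$, and the common image $\bar f$ of the $(f,\omega)$. Thus there is one signed entrance, one common exit, and separate copies in between.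

*A toy version.* Take $Q=\{i,f\}$ with the one map $e:i\to f$, so the semigroup is $\{e,0\}$, and $\Omega=\{+,-\}$, $\varepsilon_\pm=\pm1$. The space has basis $i_\varepsilon=(i,+)-(i,-)$ and $\bar f$. The pair $(e,e)$ sends $i_\varepsilon$ to $(f,+)-(f,-)$, which is $0$ in the quotient, while $(e,0)$ sends $i_\varepsilon$ to $\bar f$. So the entry from $i_\varepsilon$ to $\bar f$ measures the *difference* of what happens in the two copies.

**Lemma 1.** Let $T$ be a subsemigroup of $P_\Omega$ and $p=p(z_1,\dots,z_k)\in K\{z_1,\dots,z_k\}$. Then $p\in\mathrm{Id}(T,V_\Omega)$ iff for all $t_1,\dots,t_k\in T$, writing $t(\omega)=(t_1(\omega),\dots,t_k(\omega))$: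

(a) $p(t(\omega))_{q,q'}=0$ for all $\omega\in\Omega$ and all $(q,q')\ne(i,f)$;

(b) $\sum_\omega\varepsilon_\omega\,p(t(\omega))_{i,f}=0$.

*Proof.* Write $p(t)=p(t_1,\dots,t_k)$.

**Step 1: the entries $(i,i)$ and $(f,f)$ do not depend on $\omega$.** By Fact 1, an element $g\in L^1$ has $ig=i$ iff $g=\mathrm{id}$, and $fg=f$ iff $g=\mathrm{id}$. A product of elements of $L^1$ equals $\mathrm{id}$ iff all factors do. So $p(t(\omega))_{i,i}$ and $p(t(\omega))_{f,f}$ both equal the constant term of $p$ plus the sum of the coefficients of those monomials all of whose variables $z_j$ satisfy $t_j(\omega)=\mathrm{id}$. The condition $t_j(\omega)=\mathrm{id}$ means $t_j=\mathbf 1$, which does not involve $\omega$.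

**Step 2: some entries vanish automatically.** By Fact 1 every $g\in L^1$ has $(q,i)$-entry $0$ for $q\ne i$ and $(f,q')$-entry $0$ for $q'\ne f$. Hence the same holds for $p(t(\omega))$.

**Step 3: compute $p(t)$ on the basis of $V_\Omega$.** For $q\ne i,f$, the vector $(q,\omega)p(t)$ has coefficient $p(t(\omega))_{q,q'}$ at $(q',\omega)$ for $q'\ne i,f$, and $p(t(\omega))_{q,f}$ at $\bar f$. The vector $i_\varepsilon p(t)$ has coefficient $\varepsilon_\omega p(t(\omega))_{i,q'}$ at $(q',\omega)$ for $q'\ne i,f$; at $\bar f$ it has the sum in (b); at $i_\varepsilon$ it has the common value of $p(t(\omega))_{i,i}$ from Step 1. Finally $\bar f\,p(t)=p(t(\omega))_{f,f}\,\bar f$. All these coefficients vanish iff (a) and (b) hold for $t$, since the entries in (a) not listed here are those of Step 2. $\blacksquare$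

## 8. Generators coupled, products free: proof of Theorem A

For two copies with opposite signs, a semigroup of pairs makes the $f_n$ identities if the pairs never separate $d^*$ from another tuple. So a pair such as $(c,0)$ is forbidden: with it we could take $d=d^*$ in the first copy and replace $\xi_1=c$ by $0$ in the second, and $f_n$ would have $(i,f)$-entries $1$ and $0$. On the other hand, the test will be an alternating sum over a cube, with elements $X_j$ that take the values $c$ and $0$ according to the $j$-th coordinate. Products such as $X_je_k$ then take the values $ce_k$ and $0$, and these products are at our disposal whether or not $X_j$ itself is substituted. For the cancellation the pairs $(ce_k,0)$ must therefore be allowed. Both demands are met if generators are rigidly coupled and proper products are entirely free: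
$$\Gamma=\{(g,g):g=e_1,\dots,e_5,c\}\ \cup\ (L^2\times L^2)\subseteq L\times L .$$
This is a subsemigroup, since the product of any two elements of $L\times L$ lies in $L^2\times L^2$. By Fact 7:

(i) $\Gamma$ contains all $(g,g)$, $g\in L$;

(ii) if $(g,g')\in\Gamma$ and one of $g,g'$ is a generator, then $g=g'$.

Let $S=\Gamma$ act on $M=V_{\{+,-\}}$ with $\varepsilon_+=1$, $\varepsilon_-=-1$. This is $\psi$. Its dimension is $1+2\cdot29+1=60$, since $|Q\setminus\{i,f\}|=29$. The definition of $\Gamma$ does not involve $K$. Let $\Gamma^1=\Gamma\cup\{\mathbf 1\}$ with $\mathbf 1=(\mathrm{id},\mathrm{id})$. This is $S^1$, it is contained in $P_{\{+,-\}}$, and $\mathbf 1$ acts as the identity operator. Properties (i) (for $g\in L^1$) and (ii) hold for $\Gamma^1$ as well.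

Both are finite, and both are aperiodic. The two projections of a subgroup of $\Gamma$ to $L$ are subgroups of $L$, so they are trivial (Fact 8). A subgroup of $\Gamma^1$ containing $\mathbf 1$ has $\mathbf 1$ as its identity and contains no $g\in\Gamma$, since $gg^{-1}$ would lie in $\Gamma$.

From now on $\hat S$ is $S$ or $S^1$, and $\hat\Gamma,\hat L$ are correspondingly $\Gamma,L$ or $\Gamma^1,L^1$. By (i), each component of $\hat\Gamma$ takes all values in $\hat L$. So Lemma 1 says that $p(z_1,\dots,z_k)\in\mathrm{Id}(\hat S,M)$ iff

(a$'$) $p(d)_{q,q'}=0$ for all $d\in\hat L^k$ and $(q,q')\ne(i,f)$;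

(b$'$) $p(d)_{i,f}=p(d')_{i,f}$ whenever $(d_j,d_j')\in\hat\Gamma$ for all $j$.

**Step 1: $f_n\in\mathrm{Id}(\hat S,M)$ for $n\ge3$.** Condition (a$'$) holds by the Main Lemma. For (b$'$): $f_n(d)_{i,f}$ is $1$ if $d=d^*$ and $0$ otherwise. All entries of $d^*$ are generators, so by (ii) $d=d^*$ iff $d'=d^*$.

**Step 2: a test representation for each $n$.** We want a semigroup acting on a glued space whose identities include all those of $\hat S$ in few variables but not $f_n$. Let $\Omega_n=\{0,1\}^n$ and $\varepsilon_\omega=(-1)^{|\omega|}$. In $L^{\Omega_n}$ let $\bar e_k$ be the constant family $e_k$, and let $X_j(\omega)=c$ if $\omega_j=1$, $X_j(\omega)=0$ if $\omega_j=0$. Put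
$$T_n=\{\bar e_1,\dots,\bar e_5,X_1,\dots,X_n\}\cup(L^2)^{\Omega_n},\qquad \hat T_n=T_n\ \text{ or }\ T_n\cup\{\mathbf 1\},$$
according to whether $\hat S=S$ or $S^1$. Since $L^{\Omega_n}L^{\Omega_n}\subseteq(L^2)^{\Omega_n}$, this is a subsemigroup of $P_{\Omega_n}$. It acts on $V_{\Omega_n}$.

**Step 3: every identity $p$ of $(\hat S,M)$ in $k<n$ variables is an identity of $(\hat T_n,V_{\Omega_n})$.** We check the two conditions of Lemma 1 for $t_1,\dots,t_k\in\hat T_n$. Condition (a) holds by (a$'$), since $t(\omega)\in\hat L^k$. For (b), as $k<n$, there is $r\in\{1,\dots,n\}$ with $X_r\notin\{t_1,\dots,t_k\}$. For $\omega\in\Omega_n$ let $\omega'$ be $\omega$ with the $r$-th coordinate changed. Then $(t_j(\omega),t_j(\omega'))\in\hat\Gamma$ for all $j$: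

- if $t_j$ is some $\bar e_l$, or $\mathbf 1$, or $X_l$ with $l\ne r$, the two entries are equal and lie in $\hat L$, and (i) applies;
- otherwise $t_j\in(L^2)^{\Omega_n}$, both entries are in $L^2$, and $L^2\times L^2\subseteq\hat\Gamma$.

By (b$'$), $p(t(\omega))_{i,f}=p(t(\omega'))_{i,f}$. So the function $\omega\mapsto p(t(\omega))_{i,f}$ does not depend on $\omega_r$, and its alternating sum, which is the sum in (b), is $0$ by (2). Hence $p\in\mathrm{Id}(\hat T_n,V_{\Omega_n})$.

**Step 4: $f_n\notin\mathrm{Id}(\hat T_n,V_{\Omega_n})$.** Substitute $y_k=\bar e_k$ and $x_j=X_j$. At $\omega$ the values form $d^*$ iff $\omega=(1,\dots,1)$, since $0\ne c$. By the Main Lemma the sum in (b) equals $\varepsilon_{(1,\dots,1)}=(-1)^n\ne0$, so (b) fails.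

**Step 5: conclusion.** $\mathrm{Id}(\hat T_n,V_{\Omega_n})$ is an $S$-ideal. By Step 3 it contains all identities of $(\hat S,M)$ in fewer than $n$ variables, hence the $S$-ideal they generate. By Step 4 it does not contain $f_n$, which by Step 1 is an identity of $(\hat S,M)$, in $n+5$ variables. This is the main claim of Theorem A. If $\mathrm{Id}(\hat S,M)$ were $S$-generated by finitely many polynomials, choose $n\ge3$ exceeding the number of variables in each of them. They would all lie in $\mathrm{Id}(\hat T_n,V_{\Omega_n})$, hence so would $f_n$, a contradiction. So neither $S$ nor $S^1$ is finitely based on $M$. $\blacksquare$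

Identities depend only on the image of a representation, so replacing $S$ by $\psi(S)$ gives a faithful example with the same identities.
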